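\title{Counterexamples to the strong algebraic Bredon--L\"offler conjecture}

\begin{abstract}
Let $A$ be the mod $2$ Steenrod algebra and $L_{-N}$ the cohomology of the stunted projective spectrum $P_{-N}$. The strong algebraic Bredon--L\"offler conjecture asserts that the map $r_N^*\colon \mathrm{Ext}_A^{s,t}(\mathbb{F}_2,\mathbb{F}_2)\to \mathrm{Ext}_A^{s,t}(\Sigma L_{-N},\mathbb{F}_2)$ is injective when $N>n+2s$, where $n=t-s$. We disprove it. We construct nonzero classes $x_k\in \mathrm{Ext}_A^{4k,24k}(\mathbb{F}_2,\mathbb{F}_2)$ that are killed by $r_N^*$ for $N=32k-2C$, with $C$ independent of $k$, and are detected for $N\ge 32k+1$. Hence no bound $N>n+\lambda s+\mu$ with $\lambda<3$ implies injectivity. The classes are doubles of powers of a $v_1^4$ self-map, and the proof combines a vanishing line with a nilpotence theorem.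
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be the mod $2$ Steenrod algebra. For $N\ge 1$ let $P_{-N}$ be the stunted real projective spectrum, the Thom spectrum of $-N$ times the canonical line bundle over $\mathbb{R}P^\infty$. Its mod $2$ cohomology $L_{-N}$ has basis $\{x^i: i\ge -N\}$ with $|x^i|=i$ and
\[
Sq^jx^i=\binom ij x^{i+j},
\]
where $\binom ij$ is the coefficient of $z^j$ in $(1+z)^i$. The Bredon--L\"offler conjecture concerns the map $\pi_n(S^0)\to\pi_n(\Sigma P_{-N})$ induced by a map $S^0\to\Sigma P_{-N}$. In cohomology this map induces the homomorphism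
\[
r_N\colon \Sigma L_{-N}\to\mathbb{F}_2,\qquad \Sigma x^{-1}\mapsto 1,\quad \Sigma x^i\mapsto 0\ \ (i\ne -1).
\]
It is $A$-linear because $x^{-1}$ is not hit by a square of positive degree: $\binom{-1-j}{j}=\pm\binom{2j}{j}$ is even for $j\ge1$. We study
\[
r_N^*\colon \mathrm{Ext}_A^{s,t}(\mathbb{F}_2,\mathbb{F}_2)\to \mathrm{Ext}_A^{s,t}(\Sigma L_{-N},\mathbb{F}_2),
\]
and write $n=t-s$ for the stem. The algebraic Bredon--L\"offler conjecture asserts that $r_N^*$ is a monomorphism if $N>2n>0$; this is known to hold for $n<33$. The following problem comes from \cite{RI}.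

\begin{quote}
\textbf{Strong algebraic Bredon--L\"offler conjecture.} The map $r_N^*$ is a monomorphism on $\mathrm{Ext}_A^{s,t}$ whenever $s<(N-n)/2$, that is, whenever $N>n+2s$.
\end{quote}

For $N\le N'$ the map $r_N$ is the restriction of $r_{N'}$ to the submodule $\Sigma L_{-N}\subset\Sigma L_{-N'}$, so $r_{N'}^*(x)=0$ implies $r_N^*(x)=0$. Each class $x$ therefore has a \emph{threshold} $N(x)\in\{1,2,\dots,\infty\}$ such that $r_N^*(x)\neq0$ exactly when $N\ge N(x)$. It measures how many negative cells are needed to see $x$. The conjecture says that $N(x)\le n+2s+1$ for all $x\ne0$.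

\begin{example}\label{ex:h0}
Let $\mathsf M$ be the $A$-module with basis $1,Sq^1$ in degrees $0,1$ and nonzero action of $Sq^1$, and let $h_0\in\mathrm{Ext}_A^{1,1}(\mathbb{F}_2,\mathbb{F}_2)$ be the class of $0\to\Sigma\mathbb{F}_2\to\mathsf M\to\mathbb{F}_2\to0$. Then $r_N^*(h_0)=0$ if and only if $r_N$ lifts to $\mathsf M$. For $N=1$ it does: $Sq^1x^{-1}=x^0$, so $\mathsf M$ is the quotient of $\Sigma L_{-1}$ by the elements of degree at least $2$. For $N=2$ a lift must send $\Sigma x^0=Sq^1\Sigma x^{-1}$ to $Sq^1$ and $\Sigma x^{-2}$ to $0$, which contradicts $Sq^2x^{-2}=\binom{-2}{2}x^0=x^0$. So $N(h_0)=2$.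
\end{example}

Three facts proved below show why $n+2s$ is the natural guess. Every class has $N(x)>n+s$ (Corollary~\ref{cor:low}). The powers of $h_0$, in stem $0$, satisfy $2s-c<N(h_0^s)\le 2s+1$ for a constant $c$ (Section~\ref{sec:h0}), so the coefficient $2$ cannot be lowered. And over the exterior algebra on two consecutive Milnor primitives $Q_i,Q_{i+1}$, the threshold of the $s$-th power of the class $v_i$ dual to $Q_i$ is exactly $n+2s+1$, for every $i$ (Proposition~\ref{prop:pair}). The guess is nevertheless wrong.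

\begin{theorem}\label{thm:main}
There are nonzero classes $x_k\in\mathrm{Ext}_A^{4k,24k}(\mathbb{F}_2,\mathbb{F}_2)$, $k\ge1$, in stem $n=20k$, and an integer $C\ge0$ independent of $k$, such that
\begin{enumerate}
\item[(a)] $r_N^*(x_k)=0$ for $N=32k-2C$, for all $k\ge1$ with $k>C/16$;
\item[(b)] $r_N^*(x_k)\ne0$ for all $N\ge 32k+1$.
\end{enumerate}
Consequently, for every $k\ge1$ with $k>C/2$ and $N=32k-2C$ we have $s<(N-n)/2$ and $0\neq x_k\in\ker r_N^*$, so the strong algebraic Bredon--L\"offler conjecture is false.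
\end{theorem}

The last sentence follows from (a) alone: $k>C/2$ gives $N-n=12k-2C>8k=2s$. The conjecture thus fails in infinitely many bidegrees, all with $n>0$. Parts (a) and (b) together say that $32k-2C<N(x_k)\le 32k+1$ for $k>C/16$. Since $2n=40k$, the algebraic Bredon--L\"offler conjecture is not contradicted. The constant $C$ is not made explicit.

\begin{corollary}\label{cor:slope}
For every $\lambda<3$ and every constant $\mu$, the statement ``$r_N^*$ is a monomorphism on $\mathrm{Ext}_A^{s,t}$ whenever $N>n+\lambda s+\mu$'' is false.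
\end{corollary}

\begin{proof}
For $N=32k-2C$, $n=20k$, $s=4k$ we have $N-(n+\lambda s+\mu)=(12-4\lambda)k-2C-\mu$, which is positive for large $k$, while $r_N^*(x_k)=0\ne x_k$.
\end{proof}

The coefficient $3$ comes from doubling. There is a functor $\Phi$ on $A$-modules that doubles internal degrees, and $r_{2M}$ factors through $\Phi(r_M)$. If a class in bidegree $(s,t)$ is killed by $r_M^*$, its double, in bidegree $(s,2t)$, is killed by $r_{2M}^*$. For a class on the conjectured boundary, $M\approx (t-s)+2s=t+s$, and the double has stem $2t-s$ and is killed up to $2M\approx 2t+2s=(2t-s)+3s$. So it suffices, roughly, to find classes on the boundary whose doubles are nonzero. We use $v_1^{4k}$, with $(s,t)=(4k,12k)$ and $M\approx16k$. It does not exist on $\mathbb{F}_2$, but it exists on a complex $W$ whose double splits.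

Section~\ref{sec:pair} contains a model computation that predicts all these numbers. Sections~\ref{sec:low} and~\ref{sec:line} provide two vanishing results, and Section~\ref{sec:h0} shows on the powers of $h_0$ how they combine. The remaining sections construct $x_k$ and prove the theorem. The results taken from the literature are Theorems~\ref{thm:adams}, \ref{thm:bm}, \ref{thm:ad} and~\ref{thm:palmieri}, and the existence of squaring operations in the cobar complex (Section~\ref{sec:W}).

\section{Conventions}\label{sec:conv}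

\subsection*{Exterior subalgebras of $A$}
The dual of $A$ is $A_*=\mathbb{F}_2[\xi_1,\xi_2,\dots]$ with $|\xi_i|=2^i-1$ and $\Delta\xi_m=\sum_{i=0}^m\xi_{m-i}^{2^i}\otimes\xi_i$, $\xi_0=1$. The Milnor basis $Sq(R)=Sq(r_1,r_2,\dots)$ is dual to the monomials $\xi^R=\xi_1^{r_1}\xi_2^{r_2}\cdots$. The element dual to $\xi_i^{2^j}$ is $P_i^j$, of degree $2^j(2^i-1)$, and $Q_i=P_{i+1}^0$. For $j<i$ we have $(P_i^j)^2=0$, and $A$ is free over the exterior algebra $E[P_i^j]$. The $P_i^j$ with $j<i$ of degree at most $7$ are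
\[
Q_0,\quad Q_1,\quad P_2^1,\quad Q_2,\qquad\text{of degrees }1,\ 3,\ 6,\ 7 .
\]

For $n\ge1$ let $I_n=(\xi_1,\dots,\xi_{n-1},\xi_n^{2^n},\xi_{n+1}^{2^n},\dots)$. In a term $\xi_{m-i}^{2^i}\otimes\xi_i$ with $0<i<m$, the right factor lies in $I_n$ if $i<n$ and the left factor does if $i\ge n$. So $A_*/I_n$ is a Hopf algebra with all $\xi_m$ primitive. Its dual $E(n)\subset A$ is the sub-Hopf algebra spanned by the $Sq(R)$ with $r_i=0$ for $i<n$ and $r_i<2^n$ for all $i$. The dual of a truncated polynomial algebra $\mathbb{F}_2[\xi]/\xi^{2^n}$ on a primitive is a divided power algebra, exterior on the duals of $\xi^{2^j}$, $j<n$. Hence $E(n)$ is exterior on the $P_i^j$ with $j<n\le i$. Killing some of the primitives $\xi_m$ gives smaller sub-Hopf algebras; we use $E[Q_1]$ and $\Lambda=E[Q_0,Q_1]$ in $E(1)$, and $B=E[Q_1,P_2^1]$ in $E(2)$.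

For an exterior algebra on generators $\theta$, the algebra $\mathrm{Ext}(\mathbb{F}_2,\mathbb{F}_2)$ is polynomial on dual classes in $\mathrm{Ext}^{1,|\theta|}$, and restriction to the subalgebra on a subset of the generators sends the other dual classes to $0$. The class dual to $P_i^j$ is $h_{i,j}$, and $v_i=h_{i+1,0}$. The class $h_0$ restricts to $v_0$ over $\Lambda$, since the extension of Example~\ref{ex:h0} stays nonsplit.

\subsection*{The derived category}
Modules are graded left modules, $\Sigma$ shifts the internal degree, and $\otimes=\otimes_{\mathbb{F}_2}$ carries the diagonal action. Let $\mathcal D(A)$ be the derived category of complexes that vanish in sufficiently small homological degrees, with shift $[1]$, so that $Y[s]$ is the module $Y$ placed in homological degree $s$. For $s,t\in\mathbb{Z}$ put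
\[
\mathrm{Ext}_A^{s,t}(X,Y)=\mathrm{Hom}_{\mathcal D(A)}(X,\Sigma^tY[s]),\qquad \mathrm{Ext}_A^{s,t}(X)=\mathrm{Ext}_A^{s,t}(X,\mathbb{F}_2).
\]
Products are compositions, and shifts of maps are often not written. The same notation is used over a subalgebra of $A$. Restriction to a subalgebra is exact, and restriction to a sub-Hopf algebra commutes with $\otimes$.

Since $\otimes$ is exact and $A$ is cocommutative, $\otimes$ is a symmetric exact bifunctor on $\mathcal D(A)$. For $\alpha\in\mathrm{Ext}_A^{s,t}(\mathbb{F}_2)$ the map $\alpha\otimes X\colon X\to\Sigma^tX[s]$ is natural in $X$; in particular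
\begin{equation}\label{eq:central}
w\circ(\alpha\otimes X)=\alpha\circ w\qquad\text{for }w\in\mathrm{Ext}_A(X).
\end{equation}
We say that $X$ is \emph{built from} $X_1,\dots,X_b$ if $b=1$ and $X\cong X_1$, or if there is a triangle $X'\to X\to X_1$ with $X'$ built from $X_2,\dots,X_b$. Then $\mathrm{Ext}^{s,t}(X_i)=0$ for all $i$ implies $\mathrm{Ext}^{s,t}(X)=0$. For a self-map $\phi\colon X\to\Sigma^\tau X[\sigma]$ define $X/\phi^b$ by the triangle $\Sigma^{-b\tau}X[-b\sigma]\xrightarrow{\phi^b}X\to X/\phi^b$. The octahedral axiom for $\phi^b=\phi\circ\phi^{b-1}$ gives triangles $\Sigma^{-\tau}(X/\phi^{b-1})[-\sigma]\to X/\phi^b\to X/\phi$, so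
\begin{equation}\label{eq:built}
X/\phi^b\ \text{ is built from }\ \Sigma^{-i\tau}(X/\phi)[-i\sigma],\quad 0\le i<b.
\end{equation}

A complex whose terms vanish in internal degrees below $t_0$ has a free resolution with the same property, so its $\mathrm{Ext}^{s,t}$ vanishes for $t<t_0$; we refer to this as \emph{connectivity}. A complex is \emph{of finite type} if it is bounded and its terms are bounded below and finite-dimensional in each degree. Tensor products of such complexes are of finite type, and so, up to isomorphism, are cones and fibers of maps between them in $\mathcal D(A)$. To see this, represent $X\to Y$ by $X\xleftarrow{\simeq}\mathcal P\to Y$ with $\mathcal P$ a free resolution whose terms are bounded below and finite-dimensional in each degree. If $m$ is at least all homological degrees occurring in $X$ and $Y$, both chain maps vanish on $\mathcal P_i$ for $i>m$ and on the image of $\mathcal P_{m+1}$ in $\mathcal P_m$. So they factor through $\mathrm{coker}(\mathcal P_{m+1}\to\mathcal P_m)\to\mathcal P_{m-1}\to\cdots$,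 which is of finite type and still quasi-isomorphic to $X$, and we can take the mapping cone.

\begin{theorem}[Adams vanishing]\label{thm:adams}
$\mathrm{Ext}_A^{s,t}(\mathbb{F}_2)=0$ for $0<t-s<f(s)$, where $f(4i)=8i-1$ for $i\ge1$, $f(4i+1)=8i+1$, $f(4i+2)=8i+2$, $f(4i+3)=8i+3$. In particular $\mathrm{Ext}_A^{4,8}(\mathbb{F}_2)$, $\mathrm{Ext}_A^{5,12}(\mathbb{F}_2)$ and $\mathrm{Ext}_A^{8,16}(\mathbb{F}_2)$ vanish.
\end{theorem}

The three groups lie in stems $4,7,8$, and $f(4)=7$, $f(5)=9$, $f(8)=15$.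

\section{Thresholds over an exterior algebra on two generators}\label{sec:pair}

Let $L_{-\infty}=\mathbb{F}_2[x^{\pm1}]$ with $Sq^jx^i=\binom ijx^{i+j}$. It contains every $L_{-N}$, and the maps $r_N$ are restrictions of one $A$-map $r\colon\Sigma L_{-\infty}\to\mathbb{F}_2$. The coaction $x^m\mapsto\bigl(\sum_ix^{2^i}\otimes\xi_i\bigr)^m$ describes the action of the Milnor basis: $Sq(R)x^m$ is the coefficient of $\xi^R$. Expanding $x^m\bigl(1+\sum_{i\ge1}x^{2^i-1}\otimes\xi_i\bigr)^m$ gives
\[
P_i^jx^m=\binom{m}{2^j}x^{m+2^j(2^i-1)} .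
\]
The coefficient does not depend on $i$. So $P_i^j$ and $P_{i+1}^j$ act nontrivially on the same powers of $x$, which lets us trade one dual class for the other.

\begin{proposition}\label{prop:pair}
Let $0\le j<i$, let $E'=E[P_i^j,P_{i+1}^j]\subset E(i)$, write $\mathrm{Ext}_{E'}(\mathbb{F}_2)=\mathbb{F}_2[a,\ell]$ with $a=h_{i,j}$, $\ell=h_{i+1,j}$, and put $\delta=|P_{i+1}^j|-|P_i^j|=2^{i+j}$. For $s\ge0$ and $N\ge1$, the class $r_N^*(a^s)\in\mathrm{Ext}_{E'}(\Sigma L_{-N})$ is nonzero if and only if $N>s\delta$.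
\end{proposition}

\begin{proof}
Write $\theta_1=P_i^j$, $\theta_2=P_{i+1}^j$, $d_1=|\theta_1|$. The Koszul resolution $\mathcal K$ of $\mathbb{F}_2$ is free on elements $\gamma_{\alpha,\beta}$ of homological degree $\alpha+\beta$, with $d\gamma_{\alpha,\beta}=\theta_1\gamma_{\alpha-1,\beta}+\theta_2\gamma_{\alpha,\beta-1}$. For an $E'$-module $Y$, let $\theta_1,\theta_2$ act on $\mathcal K\otimes Y$ by $\theta\otimes1+1\otimes\theta$. This is a resolution of $Y$, free on the elements $\gamma\otimes y$, and an $E'$-map $\phi$ to $\mathbb{F}_2$ satisfies $\phi(\theta\gamma\otimes y)=\phi(\gamma\otimes\theta y)$. So $\mathrm{Ext}_{E'}(Y)$ is, naturally in $Y$, the cohomology of $\mathbb{F}_2[a,\ell]\otimes Y^*$ with $d=a\theta_1^*+\ell\theta_2^*$, where $Y^*$ is the graded dual. For $Y=\Sigma L_{-N}$ let $e_m$ be dual to $\Sigma x^m$ and put $e_m=0$ for $m<-N$. Then $r_N^*(a^s)=[a^se_{-1}]$.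

Let $O$ be the set of $m\in\mathbb{Z}$ with $\binom m{2^j}$ odd. It contains $-1$. From $(1+z)^{m+2^j}=(1+z)^m(1+z^{2^j})$ we get $\binom{m+2^j}{2^j}\equiv\binom m{2^j}+1$, so translation by an odd multiple of $2^j$, such as $d_1$ or $d_1+\delta$, exchanges $O$ with its complement, and translation by $\delta$ preserves $O$. Hence
\[
de_m=a\,e_{m-d_1}+\ell\,e_{m-d_1-\delta}\quad(m\notin O),\qquad de_m=0\quad(m\in O),
\]
and this remains true for $m<-N$, where both sides are $0$. For $0\le\beta<s$ the integer $d_1-1-\beta\delta$ is not in $O$, and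
\[
d\bigl(a^{s-1-\beta}\ell^\beta e_{d_1-1-\beta\delta}\bigr)=a^{s-\beta}\ell^\beta e_{-1-\beta\delta}+a^{s-\beta-1}\ell^{\beta+1}e_{-1-(\beta+1)\delta}.
\]
Summing, $a^se_{-1}$ is cohomologous to $\ell^se_{-1-s\delta}$, which is $0$ if $N\le s\delta$.

For the converse let $E_m$, $m\ge-N$, be formal basis vectors and $E_m=0$ for $m<-N$. On the span of the $a^\alpha\ell^\beta e_m$ with $m\in O$, which contains $a^se_{-1}$ and all coboundaries, define the linear map $\Psi(a^\alpha\ell^\beta e_m)=\ell^{\alpha+\beta}E_{m-\alpha\delta}$. The formula is consistent with $e_m=0$ for $m<-N$, since then $m-\alpha\delta<-N$. For $m\notin O$ both terms of $d(a^\alpha\ell^\beta e_m)$ map to $\ell^{\alpha+\beta+1}E_{m-d_1-(\alpha+1)\delta}$, so $\Psi$ vanishes on coboundaries. Finally $\Psi(a^se_{-1})=\ell^sE_{-1-s\delta}\ne0$ if $N>s\delta$.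
\end{proof}

For $E'=\Lambda$ the differential is $de_m=v_0e_{m-1}+v_1e_{m-3}$ for $m$ even, so $v_0^2e_{-1}\sim v_0v_1e_{-3}\sim v_1^2e_{-5}$ by means of $v_0e_0$ and $v_1e_{-2}$: each factor $v_0$ moves the class two cells down, and the class dies when it falls off the bottom. In general $a^s$ has stem $n=s(2^{i+j}-2^j-1)$, so
\[
s\delta=n+(2^j+1)s .
\]
For $j=0$ this is the conjectured bound $n+2s$, whatever $i$ is. For $j=1$ it is $n+3s$. The first case with $j=1$ is $a=h_{2,1}$, with $n=5s$ and $s\delta=8s$; for $s=4k$ these are the numbers $20k$ and $32k$ of Theorem~\ref{thm:main}.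

\begin{corollary}\label{cor:upper}
If $x\in\mathrm{Ext}_A^{s,*}(\mathbb{F}_2)$ restricts to $a^s$ over $E'$, then $r_N^*(x)\ne0$ for $N>s\delta$. In particular $N(h_0^s)\le2s+1$.
\end{corollary}

\begin{proof}
The restriction of $r_N^*(x)$ to $E'$ is $r_N^*(a^s)$. For $h_0^s$ take $E'=\Lambda$, where $\delta=2$.
\end{proof}

Restriction to a subalgebra proves that a class is nonzero and never that it is zero. To show $r_N^*(x)=0$ we must work over $A$.

\section{Vanishing for small $N$}\label{sec:low}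

We show that $r_N^*$ vanishes on $\mathrm{Ext}_A^{s,t}$ for $N\le t$, in a form that allows coefficients. The map $r\otimes\Sigma^t\mathbb{F}_2$ vanishes on $\Sigma L_{t-N}\otimes\Sigma^t\mathbb{F}_2$, the span of the powers $x^q$ with $q\ge t-N$, as soon as $t\ge N$. To use this on a chain map $\mathcal P\to\Sigma^t\mathbb{F}_2[s]$ we want an exact functor $W\mapsto R_NW\subset\Sigma L_{-\infty}\otimes W$ that cuts off the powers of $x$ at a level depending on the degree in $W$. The span of the $\Sigma x^q\otimes w$ with $q-|w|\ge-N$ is in general not a submodule, because the term $\Sigma x^q\otimes Sq^jw$ of the Cartan formula raises $|w|$ and fixes $q$. A change of basis repairs this. It rests on the following form of the Adem relations.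

\begin{theorem}[Bullett--Macdonald \cite{BM}]\label{thm:bm}
With $Sq_u=\sum_iu^iSq^i$ and indeterminates $\sigma,\tau$, one has $Sq_{\sigma^2+\sigma\tau}\,Sq_{\tau^2}=Sq_{\tau^2+\sigma\tau}\,Sq_{\sigma^2}$.
\end{theorem}

Let $W$ be a bounded module, that is, $W_i=0$ for $|i|\gg0$. For $w\in W$ and $q\in\mathbb{Z}$ put
\[
st_q(w)=\sum_j\Sigma x^{q-j}\otimes Sq^jw\in\Sigma L_{-\infty}\otimes W,
\]
a finite sum, and let $R_NW$ be the span of the $st_q(w)$ with $w$ homogeneous and $q-|w|\ge-N$.

\begin{lemma}\label{lem:st}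
$Sq^i\,st_q(w)=\sum_j\binom{q-j}{i-2j}\,st_{q+i-j}(Sq^jw)$.
\end{lemma}

\begin{proof}
We omit $\Sigma$ and treat elements of $S=L_{-\infty}[[u]]$ as scalars. We have $Sq_u(x^m)=x^m(1+ux)^m$. With $z=x^{-1}(1+ux)^{-1}\in S$ the Cartan formula gives
\[
Sq_u\,st_q(w)=\sum_jx^{q-j}(1+ux)^{q-j}\otimes Sq_uSq^jw=x^q(1+ux)^q\,Sq_uSq_zw .
\]
Since $W$ is bounded, Theorem~\ref{thm:bm} applied to $w$ is an identity of polynomials in $\sigma,\tau$, and we may substitute elements of any commutative $\mathbb{F}_2$-algebra. Take the free $S$-algebra $S[\tau]/(\tau^2-z)$ and $\sigma=ux\tau$. Then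
\[
\sigma^2+\sigma\tau=z\,ux(1+ux)=u,\qquad \tau^2+\sigma\tau=z(1+ux)=x^{-1},\qquad \sigma^2=u^2x(1+ux)^{-1}.
\]
So $Sq_uSq_zw=Sq_{1/x}Sq_{\sigma^2}w$, and
\[
Sq_u\,st_q(w)=\sum_ju^{2j}x^{q+j}(1+ux)^{q-j}\,Sq_{1/x}(Sq^jw).
\]
The coefficient of $u^i$ in the $j$-th term is $\binom{q-j}{i-2j}x^{q+i-j}Sq_{1/x}(Sq^jw)$, and $x^mSq_{1/x}(w')=st_m(w')$.
\end{proof}

\begin{lemma}\label{lem:R}
$R_N$ is an exact functor from bounded $A$-modules to $A$-modules, and the restriction $\varepsilon\colon R_NW\to W$ of $r\otimes W$ is a natural $A$-map. If $W$ is concentrated in degrees $[0,\beta]$, then $\Sigma L_{-M}\otimes W\subset R_{M+2\beta}W$.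
\end{lemma}

\begin{proof}
In the nonzero terms of Lemma~\ref{lem:st} we have $i\ge2j$, so $(q+i-j)-(|w|+j)\ge q-|w|$, and $R_NW$ is a submodule. The operator $T=\sum_jx^{-j}\otimes Sq^j$ on $\Sigma L_{-\infty}\otimes W$ is natural in $W$ and has inverse $\sum_jx^{-j}\otimes\chi(Sq^j)$, where $\chi$ is the conjugation, because $\sum_{i+j=m}Sq^i\chi(Sq^j)=\sum_{i+j=m}\chi(Sq^i)Sq^j=0$ for $m>0$. As $T(\Sigma x^q\otimes w)=st_q(w)$, it maps $\bigoplus_q\Sigma x^q\otimes W_{\le q+N}$ isomorphically onto $R_NW$, and this vector space is an exact functor of $W$. For the inclusion, $\Sigma x^q\otimes w=TT^{-1}(\Sigma x^q\otimes w)=\sum_jst_{q-j}(\chi(Sq^j)w)$. Nonzero terms have $j\le\beta-|w|$, so for $q\ge-M$ we get $(q-j)-(|w|+j)\ge q-2\beta+|w|\ge-M-2\beta$.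
\end{proof}

\begin{proposition}\label{prop:low}
Let $W$ be a bounded complex of finite modules in internal degrees $[0,\beta]$, let $y\in\mathrm{Ext}_A^{s,t}(W)$ and $M\ge1$. If $M+2\beta\le t$, then $y\circ(r_M\otimes W)=0$ in $\mathrm{Ext}_A^{s,t}(\Sigma L_{-M}\otimes W)$.
\end{proposition}

\begin{proof}
Represent $y$ by $W\xleftarrow{\simeq}\mathcal P\to\Sigma^t\mathbb{F}_2[s]$ with $\mathcal P$ a free resolution in internal degrees at least $0$. Its terms are not bounded, so we truncate. The functor $Y\mapsto Y/Y_{>D}$ with $D\ge\max(t,\beta)$ is exact and does not change $W$ or $\Sigma^t\mathbb{F}_2$. It yields a representative $W\xleftarrow{\pi}\mathcal P'\xrightarrow{\varphi}\Sigma^t\mathbb{F}_2[s]$ with $\pi$ a quasi-isomorphism and $\mathcal P'$ in degrees $[0,D]$. Let $N=M+2\beta$. By exactness $R_N\pi$ is a quasi-isomorphism, and by naturality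
\[
y\circ\varepsilon=\varphi\,\pi^{-1}\varepsilon=\varphi\,\varepsilon\,(R_N\pi)^{-1}=\varepsilon\,(R_N\varphi)(R_N\pi)^{-1}.
\]
The last $\varepsilon$ is defined on $R_N(\Sigma^t\mathbb{F}_2)$, which is spanned by the powers $x^q$ with $q\ge t-N\ge0$, so it is zero. By Lemma~\ref{lem:R}, $r_M\otimes W$ is the restriction of $\varepsilon$ to $\Sigma L_{-M}\otimes W$.
\end{proof}

Taking $W=\mathbb{F}_2$ and $\beta=0$ we obtain the lower bound stated in the introduction. Example~\ref{ex:h0} shows that it is attained by $h_0$.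

\begin{corollary}\label{cor:low}
$r_N^*=0$ on $\mathrm{Ext}_A^{s,t}(\mathbb{F}_2)$ for $1\le N\le t=n+s$.
\end{corollary}

\section{Vanishing lines}\label{sec:line}

For $j<i$ and a module $Y$ let $H(Y;P_i^j)=\ker P_i^j/\operatorname{im}P_i^j$.

\begin{theorem}[Anderson--Davis \cite{AD}, Miller--Wilkerson \cite{MW}]\label{thm:ad}
Let $Y$ be a bounded below $A$-module of finite type with $H(Y;P_i^j)=0$ for all $j<i$ with $|P_i^j|<d$. Then there is $c$ with $\mathrm{Ext}_A^{s,t}(Y)=0$ for $t<ds-c$.
\end{theorem}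

We need this for complexes, and after tensoring with $\Sigma L_{-M}$, with a constant that does not depend on $M$. Call a complex $X$ \emph{$P_i^j$-acyclic} if $\mathrm{Ext}^{s,*}_{E[P_i^j]}(X)=0$ for $s\gg0$. If two terms of a triangle are acyclic, so is the third. A bounded complex of free $E[P_i^j]$-modules is acyclic, since its $\mathrm{Ext}^s$ vanishes for $s$ above its top homological degree.

\begin{proposition}\label{prop:line}
Let $d\ge1$ and let $Z$ be a complex of finite type that is $P_i^j$-acyclic for all $j<i$ with $|P_i^j|<d$. There is an integer $c_0\ge0$ such that for all $M\ge1$ and $s,t\in\mathbb{Z}$,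
\[
\mathrm{Ext}_A^{s,t}(\Sigma L_{-M}\otimes Z)=0\qquad\text{whenever}\quad t+M-1<ds-c_0 .
\]
\end{proposition}

\begin{proof}
Take a free resolution $\mathcal P$ of $Z$ with terms bounded below and of finite type, let $m$ exceed all homological degrees of $Z$, and put $Y=\mathrm{coker}(\mathcal P_{m+1}\to\mathcal P_m)$. Then $\cdots\to\mathcal P_{m+1}\to\mathcal P_m$ is a resolution of $Y$ that is free over $A$, hence over each $E[P_i^j]$. So $\mathrm{Ext}^{s}(Y)=\mathrm{Ext}^{s+m}(Z)$ for $s\ge1$ over each of these algebras. A graded $E[P_i^j]$-module is a sum of a free module and a trivial module isomorphic to $H(Y;P_i^j)$, and a nonzero trivial summand contributes to $\mathrm{Ext}^s$ for every $s\ge0$. So acyclicity forces $H(Y;P_i^j)=0$, and Theorem~\ref{thm:ad} gives $c$ with $\mathrm{Ext}_A^{s,t}(Z)=0$ for $s>m$ and $t<d(s-m)-c$. For $s\le m$ the group vanishes for $t<t_0$ by connectivity, for some $t_0$. With $c_0=\max(0,dm+c,dm-t_0)$ we get $\mathrm{Ext}_A^{s,t}(Z)=0$ for all $t<ds-c_0$.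

Let $L=\Sigma L_{-M}$, whose bottom degree is $1-M$, and fix $(s,t)$ with $t+M-1<ds-c_0$. Let $L^{\ge D}$ be the submodule of elements of degree at least $D$. By connectivity $\mathrm{Ext}_A^{s,t}(L^{\ge D}\otimes Z)=0$ for large $D$. The complex $L\otimes Z$ is built from the $\Sigma^iZ$, $1-M\le i<D$, and $L^{\ge D}\otimes Z$, and $\mathrm{Ext}_A^{s,t}(\Sigma^iZ)=\mathrm{Ext}_A^{s,t-i}(Z)=0$ because $t-i\le t+M-1$.
\end{proof}

\section{The method for powers of $h_0$}\label{sec:h0}

Corollary~\ref{cor:low} kills $h_0^k$ only for $M\le k$, while the model of Section~\ref{sec:pair} predicts $M\le2k$. The gap is closed as follows. For fixed $M$ the class $r_M^*(h_0^k)$ is annihilated by a high power of $h_0$, so it comes from the cone of that power, and the cone has a vanishing line.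

\begin{proposition}\label{prop:h0}
There is an integer $c\ge0$ with $r_M^*(h_0^k)=0$ whenever $1\le M\le2k-c$.
\end{proposition}

\begin{proof}
Rotating the triangle $\Sigma\mathbb{F}_2\to\mathsf M\to\mathbb{F}_2\xrightarrow{h_0}\Sigma\mathbb{F}_2[1]$ shows $\mathbb{F}_2/h_0\cong\Sigma^{-1}\mathsf M$. This module is free over $E[Q_0]$, and $Q_0$ is the only $P_i^j$ with $j<i$ of degree less than $3$. Let $c$ be the constant of Proposition~\ref{prop:line} for $Z=\Sigma^{-1}\mathsf M$ and $d=3$. Let $1\le M\le 2k-c$, $L=\Sigma L_{-M}$ and $f=h_0^k\circ r_M\in\mathrm{Ext}_A^{k,k}(L)$.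

Choose $b\ge1$ with $k+b\ge M$. By \eqref{eq:central} and Corollary~\ref{cor:low}, $f\circ(L\otimes h_0^b)=h_0^{k+b}\circ r_M=0$. So $f$ factors through some $\tilde f\in\mathrm{Ext}_A^{k,k}(L\otimes\mathbb{F}_2/h_0^b)$. By \eqref{eq:built}, this group vanishes if $\mathrm{Ext}_A^{k+i,k+i}(L\otimes Z)=0$ for $0\le i<b$. The condition of Proposition~\ref{prop:line} reads $k+i+M-1<3(k+i)-c$, that is, $M-1<2k+2i-c$, and it holds for all $i\ge0$. So $\tilde f=0$.
\end{proof}

With Corollary~\ref{cor:upper} this gives $2k-c<N(h_0^k)\le2k+1$. Two features carry over. The exponent $b$ depends on $M$ but does not enter the bound, because the self-map moves away from the vanishing line. And a power of a self-map in bidegree $(s,t)$ is killed for $M$ up to about $ds-t$, where $d$ is the slope of the vanishing line of the cone.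

\section{Doubling}\label{sec:double}

The Frobenius $\xi\mapsto\xi^2$ is a map of Hopf algebras $A_*\to A_*$. Its dual $V\colon A\to A$ halves degrees, $V(Sq(r_1,r_2,\dots))=Sq(r_1/2,r_2/2,\dots)$, which is read as $0$ if some $r_i$ is odd. For a module $Y$ let $\Phi Y$ be $Y$ with degrees doubled and $A$ acting through $V$, so $Sq^{2i}\Phi y=\Phi Sq^iy$ and odd squares act as $0$. The functor $\Phi$ is exact, $\Phi(X\otimes Y)=\Phi X\otimes\Phi Y$ because $V$ preserves coproducts, $\Phi\Sigma^t=\Sigma^{2t}\Phi$ and $\Phi\mathbb{F}_2=\mathbb{F}_2$. It induces maps $\Phi\colon\mathrm{Ext}_A^{s,t}(X,Y)\to\mathrm{Ext}_A^{s,2t}(\Phi X,\Phi Y)$ that preserve compositions. Restrictions of doubles are computed by the following remark: for subalgebras $B',B''\subset A$,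
\begin{equation}\label{eq:pull}
V(B')\subset B''\ \Longrightarrow\ \Phi(y)|_{B'}\text{ is the pullback of }y|_{B''}\text{ along }V\colon B'\to B''.
\end{equation}

\begin{lemma}\label{lem:psi}
The map $\psi_M\colon\Sigma L_{-2M}\to\Phi(\Sigma L_{-M})$ with $\Sigma x^{2i+1}\mapsto\Phi(\Sigma x^i)$ and $\Sigma x^{2i}\mapsto0$ is $A$-linear, and $r_{2M}=\Phi(r_M)\circ\psi_M$.
\end{lemma}

\begin{proof}
We have $2i+1\ge-2M$ if and only if $i\ge-M$, and both $\Sigma x^{2i+1}$ and $\Phi(\Sigma x^i)$ have degree $2i+2$. We check that $\psi_M$ commutes with $Sq^m$ on each basis element. From $(1+z)^{2i+1}=(1+z)(1+z^2)^i$ we get $\binom{2i+1}{2a}\equiv\binom ia$, which settles $Sq^{2a}x^{2i+1}$. The element $Sq^{2a+1}x^{2i+1}$ is a multiple of an even power, and odd squares vanish on the target. The element $Sq^{2a}x^{2i}$ is a multiple of an even power, and $Sq^{2a+1}x^{2i}=0$ because $(1+z)^{2i}=(1+z^2)^i$. Both $r_{2M}$ and $\Phi(r_M)\psi_M$ are $1$ on $\Sigma x^{-1}$ and $0$ on the other basis elements.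
\end{proof}

\begin{proposition}\label{prop:double}
Let $X\in\mathcal D(A)$, $y\in\mathrm{Ext}_A^{s,t}(X)$ and $\iota\colon\mathbb{F}_2\to\Phi X$ a map in $\mathcal D(A)$. Put $f=y\circ(r_M\otimes X)$. If $\Phi(f)=0$, then $r_{2M}^*(\Phi(y)\circ\iota)=0$.
\end{proposition}

\begin{proof}
Since $\otimes$ is a bifunctor, $\iota\circ r_{2M}=(r_{2M}\otimes\Phi X)\circ(\Sigma L_{-2M}\otimes\iota)$. By Lemma~\ref{lem:psi}, $r_{2M}\otimes\Phi X=\Phi(r_M\otimes X)\circ(\psi_M\otimes\Phi X)$. Hence
\[
\Phi(y)\circ\iota\circ r_{2M}=\Phi(f)\circ(\psi_M\otimes\Phi X)\circ(\Sigma L_{-2M}\otimes\iota).\qedhere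
\]
\end{proof}

The hypothesis is $\Phi(f)=0$, which is weaker than $f=0$. This slack will be used.

Doubling $h_0^k$ gives no infinite family, since $\Phi(h_0^4)\in\mathrm{Ext}_A^{4,8}(\mathbb{F}_2)=0$. The next candidate is $v_1^s$: we have $V(P_2^1)=Q_1$, so its double should be $h_{2,1}^s$. There are three obstacles.
\begin{enumerate}
\item No class $y\in\mathrm{Ext}_A^{s,3s}(\mathbb{F}_2)$ with $s\ge1$ restricts to $v_1^s$ over $E[Q_1]$. Otherwise $y|_\Lambda=v_1^s$, the only nonzero element in that bidegree, and $h_0^my$ would restrict to $v_0^mv_1^s\ne0$ for all $m$, in the fixed stem $2s>0$, against Theorem~\ref{thm:adams}. So a power of $h_0$ must be killed first.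
\item After doubling we must return to $\mathbb{F}_2$ by a map $\iota$. Killing $h_0$ itself does not work, since $Sq^2$ acts nontrivially on $\Phi\mathsf M$ and the extension does not split. Killing $h_0^4$ works because $\Phi(h_0^4)=0$.
\item The cone of $v_1^4$ on the resulting complex will be acyclic for $Q_0$ and $Q_1$, which allows $d=6$ in Proposition~\ref{prop:line}. For $(s,t)=(4k,12k)$ this gives $ds-t=12k$, and doubling gives $24k$, short of $n+2s=28k$. The value $16k$ predicted by the pair $Q_1,Q_2$ needs $d=7$, and $P_2^1$, of degree $6$, is in the way.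
\end{enumerate}
Sections~\ref{sec:W}, \ref{sec:x} and~\ref{sec:a} deal with these in turn.

\section{The complex $W$ and its self-map}\label{sec:W}

Let $W$ be the complex $\Sigma^3\mathsf M\to\Sigma^2\mathsf M\to\Sigma\mathsf M\to\mathsf M$ in homological degrees $3,2,1,0$, each map sending the generator to $Sq^1$. It lies in internal degrees $[0,4]$, and its homology is $\mathbb{F}_2$ in homological degree $0$ and $\Sigma^4\mathbb{F}_2$ in homological degree $3$. It is the fourfold Yoneda splice of the extension $h_0$, so there is a triangle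
\begin{equation}\label{eq:W}
\Sigma^4\mathbb{F}_2[3]\xrightarrow{\ j\ }W\xrightarrow{\ p\ }\mathbb{F}_2\xrightarrow{\ h_0^4\ }\Sigma^4\mathbb{F}_2[4].
\end{equation}
We construct $v\colon W\to\Sigma^{12}W[4]$ that restricts to $v_1^4$ in a suitable sense. We first compute the obstruction to lifting $v_1^4$ from $E[Q_1]$ to $A$ and find that it is a multiple of $h_0^4$.

\subsection*{Cobar complexes and squaring operations}
Let $\Gamma$ be $A_*$ or its quotient $E_*=\mathbb{F}_2[\xi_2]/\xi_2^2$, the dual of $E[Q_1]$, with augmentation ideal $\bar\Gamma$. The cobar complex $\mathcal C(\Gamma)$ has $\mathcal C^s=\bar\Gamma^{\otimes s}$, elements $[\gamma_1|\cdots|\gamma_s]$, and the differential that is a derivation for juxtaposition and sends $[\gamma]$ to its reduced coproduct. It is dual to the bar resolution and computes $\mathrm{Ext}(\mathbb{F}_2)$ over the dual algebra. It is also the normalized cochain complex of the cosimplicial commutative algebra $s\mapsto\Gamma^{\otimes s}$.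

We recall the structure on such complexes (Priddy, May). The normalized cochains of a cosimplicial commutative $\mathbb{F}_2$-algebra carry natural bilinear products $\cup_i$, $i\ge0$, of degree $-i$, built from products of images under coface maps, with $\cup_{-1}=0$ and
\begin{equation}\label{eq:cup}
d(u\cup_iw)=du\cup_iw+u\cup_idw+u\cup_{i-1}w+w\cup_{i-1}u .
\end{equation}
The product $\cup_0$ is commutative on cohomology and is juxtaposition in the cobar complex. The operations $\mathbf{Sq}^i[u]=[u\cup_{|u|-i}u]$ raise the cohomological degree by $i$ and satisfy the Cartan formula, $\mathbf{Sq}^{|u|}[u]=[u]^2$, $\mathbf{Sq}^i[u]=0$ for $i<0$ or $i>|u|$, and $\mathbf{Sq}^0$ is induced by the levelwise Frobenius. They are additive, since $u\cup_iw+w\cup_iu=d(u\cup_{i+1}w)$ for cocycles $u,w$.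

Let $\mathcal A\to\mathcal B$ be a surjection of cosimplicial commutative algebras with kernel $\mathcal K$. Normalization is exact, so there is a connecting map $\partial\colon H^q(\mathcal B)\to H^{q+1}(\mathcal K)$. The subobject $\mathbb{F}_2\oplus\mathcal K\subset\mathcal A$ is a cosimplicial commutative algebra with cohomology $\mathbb{F}_2\oplus H(\mathcal K)$, so $H(\mathcal K)$ has a commutative product and operations as above. Moreover
\begin{equation}\label{eq:delsq}
\partial\,\mathbf{Sq}^i=\mathbf{Sq}^i\partial\quad\text{on }H^q(\mathcal B),\qquad 0\le i\le q .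
\end{equation}
Indeed, let $u$ lift a cocycle of degree $q$ and put $m=q-i$. Then $du\in\mathcal K$, so $u\cup_{m+1}du\in\mathcal K$ because $\mathcal K$ is a cosimplicial ideal, and $u\cup_mu+u\cup_{m+1}du$ lifts the representative of $\mathbf{Sq}^i$. By \eqref{eq:cup},
\[
d(u\cup_mu)=du\cup_mu+u\cup_mdu,\qquad d(u\cup_{m+1}du)=du\cup_{m+1}du+u\cup_mdu+du\cup_mu,
\]
and the sum $du\cup_{m+1}du$ represents $\mathbf{Sq}^i[du]$, as $|du|-i=m+1$.

\subsection*{The obstruction to lifting $v_1^4$}
Let $K$ be the kernel of $\mathcal C(A_*)\to\mathcal C(E_*)$ and $\eta_i\in H^1(K)$ the class of the cocycle $[\xi_1^{2^i}]$. Then $\mathbf{Sq}^0\eta_i=\eta_{i+1}$ and $\mathbf{Sq}^1\eta_i=\eta_i^2$.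

\begin{lemma}\label{lem:del}
$\partial(v_1^4)=\eta_3\eta_0^4$ in $H^5(K)$.
\end{lemma}

\begin{proof}
The cochain $[\xi_2]$ lifts $v_1$ and $d[\xi_2]=[\xi_1^2|\xi_1]$, so $\partial v_1=\eta_1\eta_0$. On the other hand $[\xi_2^2]$ lies in $K$, and $d[\xi_2^2]=[\xi_1^4|\xi_1^2]$ gives $\eta_2\eta_1=0$. By \eqref{eq:delsq} and the Cartan formula,
\[
\partial(v_1^2)=\partial\,\mathbf{Sq}^1v_1=\mathbf{Sq}^1(\eta_1\eta_0)=\eta_2\eta_0^2+\eta_1^3,\qquad \partial(v_1^4)=\partial\,\mathbf{Sq}^2(v_1^2)=\mathbf{Sq}^2(\eta_2\eta_0^2)+\mathbf{Sq}^2(\eta_1^3).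
\]
The total squares are
\[
(\eta_3+\eta_2^2)(\eta_1+\eta_0^2)^2=\eta_3\eta_1^2+\eta_2^2\eta_1^2+\eta_3\eta_0^4+\eta_2^2\eta_0^4,\qquad(\eta_2+\eta_1^2)^3=\eta_2^3+\eta_2^2\eta_1^2+\eta_2\eta_1^4+\eta_1^6,
\]
with terms in degrees $3,4,5,6$. The terms of degree $5$ are $\eta_3\eta_0^4$ and $\eta_2\eta_1^4=0$.
\end{proof}

\begin{lemma}\label{lem:vt}
There is $\tilde v\in\mathrm{Ext}_A^{4,12}(W)$ with $\tilde v|_{E[Q_1]}=v_1^4p$.
\end{lemma}

\begin{proof}
Put $z=[\xi_2|\xi_2|\xi_2|\xi_2]$, $e=[\xi_1^8]$ and $h=[\xi_1|\xi_1|\xi_1|\xi_1]$. The cochain $z$ lifts $v_1^4$ and $eh$ represents $\eta_3\eta_0^4$, so Lemma~\ref{lem:del} gives $\kappa\in K$ with $dz=d\kappa+eh$.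

The dual $W^*$ is a complex of left comodules. Let $\mathcal C(\Gamma;W^*)$ be the total complex with terms $\bar\Gamma^{\otimes s}\otimes W^*$ dual to the bar resolution of $W$. It computes $\mathrm{Ext}(W)$, it is a left differential graded module over $\mathcal C(\Gamma)$ by juxtaposition, and $\mathcal C(A_*;W^*)\to\mathcal C(E_*;W^*)$ induces restriction. Let $K(W)$ be the kernel of this map; products $um$ with $u\in K$ lie in $K(W)$. The chain map $p^*\colon\mathcal C(A_*)\to\mathcal C(A_*;W^*)$, $u\mapsto u\otimes p$, induces composition with $p$ and satisfies $p^*(uu')=u\,p^*(u')$.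

The only nonzero cochain of bidegree $(4,4)$ is $h$, and $h_0^4\ne0$ because it restricts to $v_0^4$. So $[h]=h_0^4$, and $p^*h$ represents $h_0^4p$, which is $0$ by \eqref{eq:W}. Choose $Q$ with $dQ=p^*h$. Since $de=0$,
\[
d(p^*z)=p^*(d\kappa)+e\,p^*h=d(p^*\kappa)+d(eQ),
\]
and $p^*\kappa$, $eQ$ lie in $K(W)$. So $p^*z+p^*\kappa+eQ$ is a cocycle whose image in $\mathcal C(E_*;W^*)$ is that of $p^*z$, which represents $v_1^4p$.
\end{proof}

\begin{proposition}\label{prop:v}
There is $v\colon W\to\Sigma^{12}W[4]$ in $\mathcal D(A)$ with $pv=\tilde v$. The classes $y_k=pv^k\in\mathrm{Ext}_A^{4k,12k}(W)$ satisfy $y_k|_{E[Q_1]}=v_1^{4k}p$.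
\end{proposition}

\begin{proof}
By \eqref{eq:W}, $\tilde v$ lifts along $p$ if $h_0^4\tilde v\in\mathrm{Ext}_A^{8,16}(W)$ is zero. In the exact sequence
\[
\mathrm{Ext}_A^{8,16}(\mathbb{F}_2)\xrightarrow{p^*}\mathrm{Ext}_A^{8,16}(W)\xrightarrow{j^*}\mathrm{Ext}_A^{8,16}(\Sigma^4\mathbb{F}_2[3])=\mathrm{Ext}_A^{5,12}(\mathbb{F}_2)
\]
the outer groups vanish by Theorem~\ref{thm:adams}. Over $E[Q_1]$ we have $pv^k=\tilde vv^{k-1}=v_1^4\,pv^{k-1}$, and induction finishes the proof.
\end{proof}

\begin{proposition}\label{prop:cone}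
The complex $W/v$ is $Q_0$-acyclic and $Q_1$-acyclic.
\end{proposition}

\begin{proof}
$W$ is a bounded complex of free $E[Q_0]$-modules, so it is $Q_0$-acyclic, and then so is $W/v$.

For $Q_1$ we show that $v^*$ is multiplication by $v_1^4$ on $\mathrm{Ext}_{E[Q_1]}(W)$. Over $E[Q_1]$ the class $h_0$ lies in $\mathrm{Ext}^{1,1}=0$, so \eqref{eq:W} gives a short exact sequence in $\mathrm{Ext}$, and $\mathrm{Ext}_{E[Q_1]}(W)$ is the free $\mathbb{F}_2[v_1]$-module on $p\in\mathrm{Ext}^{0,0}$ and some $\omega\in\mathrm{Ext}^{3,4}$ with $\omega j=1$. The construction of $v$ controls $v^*p$ but says nothing directly about $v^*\omega$. The two generators are linked by $v_0^4$, so we pass to $\Lambda$, where $\mathrm{Ext}_\Lambda(\mathbb{F}_2)=\mathbb{F}_2[v_0,v_1]$.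

First, $\tilde v|_\Lambda=v_1^4p$. Indeed $\tilde vj\in\mathrm{Ext}_\Lambda^{1,8}(\mathbb{F}_2)=0$, so $\tilde v|_\Lambda$ comes from $\mathrm{Ext}_\Lambda^{4,12}(\mathbb{F}_2)=\langle v_1^4\rangle$ and equals $\epsilon v_1^4p$ with $\epsilon\in\mathbb{F}_2$. Its restriction to $E[Q_1]$ is $v_1^4p\ne0$, so $\epsilon=1$.

Second, $vj=jv_1^4$ over $\Lambda$. By \eqref{eq:central}, $p\circ(v-v_1^4\otimes W)=v_1^4p-v_1^4p=0$, so $v-v_1^4\otimes W=j\phi$ for some $\phi\colon W\to\Sigma^{16}\mathbb{F}_2[7]$. The element $\phi j\in\mathrm{Ext}_\Lambda^{4,12}(\mathbb{F}_2)$ satisfies $(\phi j)v_0^4=0$, because $j\circ h_0^4=0$ in the rotated triangle \eqref{eq:W}. As $\mathbb{F}_2[v_0,v_1]$ is a domain, $\phi j=0$. Hence $vj=(v_1^4\otimes W)j=jv_1^4$ by naturality.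

Return to $E[Q_1]$. The map $v^*$ is $\mathbb{F}_2[v_1]$-linear and $v^*p=v_1^4p$. We have $\omega vj=\omega jv_1^4=v_1^4=v_1^4\omega j$, so $v^*\omega-v_1^4\omega$ lies in $p^*\mathrm{Ext}^{7,16}_{E[Q_1]}(\mathbb{F}_2)$, which is $0$ since $v_1^7$ has internal degree $21$. Thus $v^*=v_1^4\colon\mathrm{Ext}^s_{E[Q_1]}(W)\to\mathrm{Ext}^{s+4}_{E[Q_1]}(W)$ is an isomorphism for $s\ge3$, and the long exact sequence gives $\mathrm{Ext}^s_{E[Q_1]}(W/v)=0$ for $s\ge4$.
\end{proof}

\section{The classes $x_k$}\label{sec:x}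

Apply $\Phi$ to \eqref{eq:W}. The last map becomes $\Phi(h_0^4)\in\mathrm{Ext}_A^{4,8}(\mathbb{F}_2)=0$, so there is $\iota\colon\mathbb{F}_2\to\Phi W$ with $\Phi(p)\iota=\mathrm{id}$. Fix $\iota$ and put
\[
x_k=\Phi(y_k)\circ\iota\in\mathrm{Ext}_A^{4k,24k}(\mathbb{F}_2),\qquad g=x_1\in\mathrm{Ext}_A^{4,24}(\mathbb{F}_2).
\]

\begin{lemma}\label{lem:nonzero}
$x_k$ restricts to $h_{2,1}^{4k}$ in $\mathrm{Ext}_{E[P_2^1]}(\mathbb{F}_2)=\mathbb{F}_2[h_{2,1}]$. In particular $x_k\neq0$.
\end{lemma}

\begin{proof}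
$V$ maps $E[P_2^1]$ isomorphically onto $E[Q_1]$, and $v_1$ pulls back to $h_{2,1}$. By \eqref{eq:pull} and Proposition~\ref{prop:v}, $\Phi(y_k)|_{E[P_2^1]}=h_{2,1}^{4k}\Phi(p)$. Compose with $\iota$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Take $E'=E[P_2^1,P_3^1]$, so $\delta=8$ and $a,\ell$ have internal degrees $6,14$. For $s=4k$, a monomial $a^{s-\beta}\ell^\beta$ has internal degree $6s+8\beta$, so $\mathrm{Ext}_{E'}^{s,6s}(\mathbb{F}_2)=\langle a^s\rangle$. The restriction $x_k|_{E'}$ is nonzero by Lemma~\ref{lem:nonzero}, so it equals $a^s$. Corollary~\ref{cor:upper} gives $r_N^*(x_k)\ne0$ for $N>8s=32k$.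
\end{proof}

The class $g$ also removes the third obstacle, because it restricts to a power of $h_{2,1}$ and so its fiber is $P_2^1$-acyclic. A vanishing line for the fiber does not give $f=0$; it shows that $f$ is divisible by $g$. By Lemma~\ref{lem:nonzero}, $g$ is not nilpotent, so divisibility alone proves nothing. But Proposition~\ref{prop:double} asks only for $\Phi(f)=0$, and the double of $g$ is nilpotent. This is to be expected: it should behave like a power of the class dual to $P_2^2$, which lies in no $E(n)$.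

\begin{theorem}[Palmieri \cite{Pal}]\label{thm:palmieri}
An element of $\mathrm{Ext}_A(\mathbb{F}_2)$ that restricts to $0$ on every elementary (exterior) sub-Hopf algebra of $A$ is nilpotent. The maximal such sub-Hopf algebras are the $E(n)$, $n\ge1$.
\end{theorem}

\begin{lemma}\label{lem:nil}
$\Phi(g)^\nu=0$ for some $\nu\ge1$.
\end{lemma}

\begin{proof}
We show that $\Phi(g)|_{E(n)}=0$ for all $n$, using \eqref{eq:pull}.

The algebra $E(1)$ is spanned by the $Sq(R)$ with all $r_i\le1$, so $V(E(1))=\mathbb{F}_2$. Hence $\Phi(g)|_{E(1)}$ is pulled back from $\mathrm{Ext}^{4,24}_{\mathbb{F}_2}(\mathbb{F}_2)=0$. The same argument shows $g|_{E(1)}=0$: the class $\Phi(y_1)|_{E(1)}$ is pulled back from $\mathrm{Ext}^{4,12}_{\mathbb{F}_2}(W)$, and over the ground field $W\cong\mathbb{F}_2\oplus\Sigma^4\mathbb{F}_2[3]$ has no nonzero map to $\Sigma^{12}\mathbb{F}_2[4]$.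

The algebra $E(2)$ is spanned by the $Sq(R)$ with $r_1=0$ and $r_i\le3$, so $V(E(2))\subset E(1)$, and $\Phi(g)|_{E(2)}$ is pulled back from $g|_{E(1)}=0$.

For $n\ge3$, halving $R$ preserves the conditions that define $E(n)$, so $V(E(n))\subset E(n)$ and $\Phi(g)|_{E(n)}$ is pulled back from $g|_{E(n)}\in\mathrm{Ext}^{4,24}_{E(n)}(\mathbb{F}_2)$. The generators $h_{i,j}$, $i\ge n$, have internal degree at least $7$, so a product of four has degree at least $28$, and the group is $0$.
\end{proof}

\section{Divisibility by $g$ and the proof of part (a)}\label{sec:a}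

Define $F$ by the triangle $F\to\mathbb{F}_2\xrightarrow{g}\Sigma^{24}\mathbb{F}_2[4]$ and put $Z=F\otimes W/v$, the fiber of $g\otimes W/v$. By Section~\ref{sec:conv}, $W/v$, $F$ and $Z$ are represented by complexes of finite type.

\begin{lemma}\label{lem:Z}
$Z$ is acyclic for $Q_0$, $Q_1$ and $P_2^1$.
\end{lemma}

\begin{proof}
$Z$ is the fiber of a map between shifts of $W/v$, so Proposition~\ref{prop:cone} settles $Q_0$ and $Q_1$. For $P_2^1$ we must understand a tensor product, and $E[P_2^1]$ is not a sub-Hopf algebra. We use the sub-Hopf algebra $B=E[Q_1,P_2^1]$, dual to $\mathbb{F}_2[\xi_2]/\xi_2^4$, in which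
\[
\Delta P_2^1=P_2^1\otimes1+Q_1\otimes Q_1+1\otimes P_2^1,\qquad\mathrm{Ext}_B(\mathbb{F}_2)=\mathbb{F}_2[v_1,h_{2,1}].
\]
The generators have internal degrees $3$ and $6$, so $\mathrm{Ext}_B^{4,24}=\langle h_{2,1}^4\rangle$ and $\mathrm{Ext}_B^{1,6}=\langle h_{2,1}\rangle$. By Lemma~\ref{lem:nonzero}, $g|_B=h_{2,1}^4$. Let $U=B/BQ_1$, with basis $u,P_2^1u$. The extension $0\to\Sigma^6\mathbb{F}_2\to U\to\mathbb{F}_2\to0$ is nonsplit, so it represents $h_{2,1}$, and $U\otimes W/v$ is the fiber of $h_{2,1}\otimes W/v$.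

Let $Y$ be a $B$-module. Since $Q_1U=0$, we have $P_2^1(u\otimes y)=P_2^1u\otimes y+u\otimes P_2^1y$. As $y$ runs over a basis of $Y$, the elements $u\otimes y$ and $P_2^1(u\otimes y)$ form a basis of $U\otimes Y$, because modulo $u\otimes Y$ the latter are the $P_2^1u\otimes y$. So $U\otimes Y$ is free over $E[P_2^1]$, and $U\otimes W/v$ is a bounded complex of free modules, hence $P_2^1$-acyclic. Over $B$, $Z$ is the fiber of $(h_{2,1}\otimes W/v)^4$, so by \eqref{eq:built} it is built from four shifts of $U\otimes W/v$.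
\end{proof}

The three operations in Lemma~\ref{lem:Z} are all the $P_i^j$, $j<i$, of degree less than $7$. Let $c_0$ be the constant of Proposition~\ref{prop:line} for $Z$ and $d=7$, let $\nu$ be as in Lemma~\ref{lem:nil}, and put
\[
C=c_0+4\nu .
\]
The term $4\nu$ is the price of $\nu$ divisions by $g$: passing from $(s,t)$ to $(s-4,t-24)$ lowers $7s-t$ by $4$. Only a bounded number of divisions is affordable, and this is why the nilpotence of $\Phi(g)$ is needed.

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]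
Let $k\ge1$ with $k>C/16$; this condition ensures that $M=16k-C\ge1$. Put $L=\Sigma L_{-M}$ and
\[
f=y_k\circ(r_M\otimes W)\in\mathrm{Ext}_A^{4k,12k}(L\otimes W).
\]

\emph{Step 1: $f$ extends over the cone of a power of $v$.} Choose $b\ge1$ with $M+8\le12(k+b)$. Since $\otimes$ is a bifunctor,
\[
f\circ(L\otimes v^b)=y_k\circ v^b\circ(r_M\otimes W)=y_{k+b}\circ(r_M\otimes W),
\]
and this is $0$ by Proposition~\ref{prop:low} with $\beta=4$ and $t=12(k+b)$. Let $i_b\colon W\to W/v^b$ be the map to the cone and $X=L\otimes W/v^b$. Then $f=\tilde f\circ(L\otimes i_b)$ for some $\tilde f\in\mathrm{Ext}_A^{4k,12k}(X)$.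

\emph{Step 2: $\tilde f$ is divisible by $g^\nu$.} Tensoring the triangle that defines $F$ with $X$ gives, for all $s,t\in\mathbb{Z}$, an exact sequence
\[
\mathrm{Ext}_A^{s-4,t-24}(X)\to\mathrm{Ext}_A^{s,t}(X)\to\mathrm{Ext}_A^{s,t}(F\otimes X),
\]
whose first map is $w\mapsto w\circ(g\otimes X)=g\circ w$ by \eqref{eq:central}. By \eqref{eq:built}, $F\otimes X$ is built from the complexes $L\otimes\Sigma^{-12i}Z[-4i]$, $0\le i<b$, and
\[
\mathrm{Ext}_A^{s,t}(L\otimes\Sigma^{-12i}Z[-4i])=\mathrm{Ext}_A^{s+4i,t+12i}(L\otimes Z).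
\]
By Proposition~\ref{prop:line} this group vanishes if $t+12i+M-1<7s+28i-c_0$. The strongest condition is the one for $i=0$, and it does not involve $b$. Hence every element of $\mathrm{Ext}_A^{s,t}(X)$ is divisible by $g$ when $t+M-1<7s-c_0$. For $(s,t)=(4k-4l,12k-24l)$ this reads $M-1+4l<16k-c_0$, and it holds for $0\le l\le\nu-1$ because
\[
M-1+4(\nu-1)=16k-c_0-5 .
\]
Dividing successively for $l=0,1,\dots,\nu-1$ gives $\tilde f=g^\nu\circ w$ for some $w$, and so $f=g^\nu\circ w'$ with $w'=w\circ(L\otimes i_b)$.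

\emph{Step 3: double.} By Lemma~\ref{lem:nil}, $\Phi(f)=\Phi(g)^\nu\circ\Phi(w')=0$. Proposition~\ref{prop:double} gives $r_{2M}^*(x_k)=r_{2M}^*(\Phi(y_k)\circ\iota)=0$, and $2M=32k-2C$.
\end{proof}

Together with Lemma~\ref{lem:nonzero} and part (b), proved in Section~\ref{sec:x}, this completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{AD} Anderson and Davis, Comment. Math. Helv. \textbf{48} (1973).

\bibitem{BM} Bullett and Macdonald, Topology \textbf{21} (1982).

\bibitem{MW} Miller and Wilkerson, J. Pure Appl. Algebra \textbf{22} (1981).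

\bibitem{Pal} Palmieri, \emph{Quillen stratification for the Steenrod algebra}, Ann. of Math. \textbf{149} (1999).

\bibitem{RI} \emph{The Root Invariant}, \texttt{http://www.rrb.wayne.edu/papers/JPCG60.pdf}.

\end{thebibliography}
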